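\title{Powers of 2 and the 3-adic Cantor set: the exceptional sets have vanishing dimension}

\begin{abstract}
For a $3$-adic integer $\lambda$, consider the exponents $n\ge1$ for which the $3$-adic expansion of $\lambda2^n$ omits the digit $2$, and let $\mathcal E_k^*(\mathbb Z_3)$ be the set of $\lambda$ with at least $k$ such exponents. We prove that the Hausdorff dimension of $\mathcal E_k^*(\mathbb Z_3)$ tends to $0$ as $k\to\infty$; hence the set of $\lambda$ with infinitely many such exponents has Hausdorff dimension $0$. The same holds for any prime $p$, any proper digit set containing $0$, and multipliers prime to $p$ taken from any finitely generated subgroup of $\mathbb Q^*$. The proof converts positive dimension into a $\times p$-invariant measure of positive entropy, shows by an iterated Cauchy--Schwarz argument that such a measure is incompatible with multipliers that have long expansions $\sum_r p^{a_r(i)}W_r$ with common coefficients $W_r$, finds such multipliers by a Ramsey argument for $p$-adic valuations of determinants, and controls the exceptions by the $S$-unit theorem.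
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Every $3$-adic integer $\lambda\in\mathbb Z_3$ has a unique expansion $\lambda=\sum_{j\ge0}d_j3^j$ with digits $d_j\in\{0,1,2\}$. In the $3$-adic metric, two elements are at distance at most $3^{-n}$ exactly when their first $n$ digits agree. Let $C\subset\mathbb Z_3$ be the Cantor set of those $\lambda$ whose expansion omits the digit $2$. For $\lambda\in\mathbb Z_3$ put
$$N^*(\lambda)=\{n\ge1:\ \lambda2^n\in C\},$$
and define the \emph{complete exceptional set} and the \emph{level $k$ exceptional sets} ($k\ge1$) by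
$$\mathcal E^*(\mathbb Z_3)=\{\lambda:\ N^*(\lambda)\text{ is infinite}\},\qquad \mathcal E_k^*(\mathbb Z_3)=\{\lambda:\ |N^*(\lambda)|\ge k\}.$$
Thus $\mathcal E^*(\mathbb Z_3)$ consists of the starting points whose orbit under multiplication by $2$ visits $C$ infinitely often. The sets are nested, $\mathcal E^*\subset\dots\subset\mathcal E_2^*\subset\mathcal E_1^*$, so the Hausdorff dimension $\dim_H\mathcal E_k^*(\mathbb Z_3)$ is non-increasing in $k$ and bounds $\dim_H\mathcal E^*(\mathbb Z_3)$ from above. It is known that
$$\dim_H\mathcal E_1^*(\mathbb Z_3)=\log_32\approx0.63093,\qquad \log_3\tfrac{1+\sqrt5}2\le\dim_H\mathcal E_2^*(\mathbb Z_3)\le0.5 .$$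
The question posed in \cite{slides} is whether $\lim_{k\to\infty}\dim_H\mathcal E_k^*(\mathbb Z_3)=0$. We prove that this is true.

\subsection{What to expect}

For a finite set $S\subset\mathbb Z_{\ge1}$ let
$$\Lambda(S)=\{\lambda\in\mathbb Z_3:\ \lambda2^n\in C\text{ for all }n\in S\}=\bigcap_{n\in S}2^{-n}C .$$
Then $\mathcal E_k^*(\mathbb Z_3)$ is the union of the countably many sets $\Lambda(S)$ with $|S|=k$. Multiplication by $2$ is an isometry of $\mathbb Z_3$, so $\Lambda(S)$ is an intersection of $k$ isometric copies of $C$, each of which meets $2^n$ of the $3^n$ balls of radius $3^{-n}$. If the copies were independent, about $3^n(2/3)^{kn}$ balls would meet all of them. This is $(4/3)^n$ for $k=2$ and at most $(8/9)^n$ for $k\ge3$, so one would guess dimension $0$ from $k=3$ on. But $\mathcal E_k^*$ is a union over all $S$, and its dimension is decided by the least independent choices.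

\begin{example}\label{ex:golden}
Let $S=\{1,3\}$ and $y=2\lambda$. The condition is $y\in C$ and $4y=y+3y\in C$. Let $d_j\in\{0,1\}$ be the digits of $y$. If no two consecutive digits equal $1$, then $y+3y$ has digits $d_j+d_{j-1}\le1$. Otherwise, at the first place $j$ with $d_j=d_{j-1}=1$ no carry has occurred yet and the digit of $4y$ is $2$. So $\Lambda(S)$ meets as many balls of radius $3^{-n}$ as there are $0$--$1$ words of length $n$ without the block $11$. These numbers satisfy the Fibonacci recursion and grow like $\big(\frac{1+\sqrt5}2\big)^n$, which is faster than $(4/3)^n$.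
\end{example}

The dependence comes from the short expansion $4=1+3$. If arbitrary multipliers are allowed in place of powers of $2$, such dependence persists for infinitely many multipliers at once.

\begin{example}\label{ex:bad}
Let $\lambda\in\mathbb Z_3$ have digits in $\{0,1\}$ at even places and $0$ at odd places. Then $(1+3^{2j+1})\lambda\in C$ for every $j\ge0$, because $\lambda$ and $3^{2j+1}\lambda$ occupy disjoint places and no carries occur. The set of these $\lambda$ has dimension $\frac12\log_32$: it meets $2^{\lceil n/2\rceil}$ balls of radius $3^{-n}$, and the uniform measure on it gives each of them mass $2^{-\lceil n/2\rceil}$.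
\end{example}

Powers of $2$ imitate the beginning of these multipliers: cubing $1+3^{j+1}u$ gives $1+3^{j+2}u'$ with $u'\equiv u\pmod 3$, so $4^{3^j}\equiv1+3^{j+1}\pmod{3^{j+2}}$ for all $j\ge0$. A proof must therefore use what separates the two families. The expansion of $1+3^{2j+1}$ stops after two terms, and we shall see that for large sets of powers of $2$ expansions of this kind can be continued for as many terms as we like.

\subsection{Results}

Let $p$ be a prime. For a nonempty set $\Lambda\subset\mathbb Z_p$ let $\mathcal N_n(\Lambda)$ be the number of balls of radius $p^{-n}$, that is, residue classes modulo $p^n$, that meet $\Lambda$. The \emph{upper box dimension} of $\Lambda$ is $\limsup_n\log\mathcal N_n(\Lambda)/(n\log p)$. We use the following standard facts: Hausdorff dimension is at most packing dimension, packing dimension is at most upper box dimension, and both Hausdorff and packing dimension of a countable union are the supremum of the dimensions of the pieces.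

\begin{theorem}\label{thm:main}
For every $\delta>0$ there is $k$ such that for every set $S\subset\mathbb Z_{\ge1}$ with $|S|=k$ the set $\Lambda(S)$ has upper box dimension, hence Hausdorff dimension, at most $\delta$.
\end{theorem}

\begin{corollary}\label{cor:main}
We have $\lim_{k\to\infty}\dim_H\mathcal E_k^*(\mathbb Z_3)=0$ and $\dim_H\mathcal E^*(\mathbb Z_3)=0$.
\end{corollary}

\begin{proof}
Given $\delta>0$, take $k$ from Theorem~\ref{thm:main}. As a countable union of sets $\Lambda(S)$ with $|S|=k$, the set $\mathcal E_k^*$ has Hausdorff dimension at most $\delta$, and so do its subsets $\mathcal E_{k'}^*$ $(k'\ge k)$ and $\mathcal E^*$.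
\end{proof}

From now on fix a prime $p$ and a digit set $\mathcal D$ with $0\in\mathcal D\subsetneq\{0,\dots,p-1\}$, and let $C_{\mathcal D}\subset\mathbb Z_p$ be the set of $p$-adic integers all of whose digits lie in $\mathcal D$. All constants may depend on $p$ and $\mathcal D$. Theorem~\ref{thm:main} is the case $p=3$, $\mathcal D=\{0,1\}$, $\Gamma=\langle2\rangle$, $M_j=2^{n_j}$ of the next theorem.

\begin{theorem}\label{thm:group}
Let $\Gamma\subset\mathbb Q^*$ be a finitely generated multiplicative group. For every $\delta>0$ there is $k$ such that for any $k$ distinct integers $M_1,\dots,M_k\in\Gamma$ prime to $p$, the set $\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D},\ 1\le j\le k\}$ has upper box dimension at most $\delta$. Consequently the set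
$$\{\lambda\in\mathbb Z_p:\ M\lambda\in C_{\mathcal D}\text{ for infinitely many integers }M\in\Gamma,\ p\nmid M\}$$
has packing and Hausdorff dimension $0$.
\end{theorem}

Example~\ref{ex:bad} shows that the conclusion fails for arbitrary integers prime to $p$. The condition $p\nmid M$ cannot be dropped either: since $0\in\mathcal D$, we have $p^jC_{\mathcal D}\subset C_{\mathcal D}$ for all $j\ge0$. The following notion describes expansions that stop.

\begin{definition}\label{def:degenerate}
Let $\rho\ge1$. Integers $M_0,\dots,M_\rho$ are \emph{degenerate} if there are integers $a_r(i)\ge0$ $(0\le i\le\rho$, $0\le r<\rho)$ such that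
$$\det\big[p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},M_i\big]_{0\le i\le\rho}=0,$$
while each of the $\rho\times\rho$ minors $\Delta_{\setminus i}$, obtained by deleting row $i$ and the last column, is nonzero.
\end{definition}

Since the first $\rho$ columns are independent, the vanishing of the determinant says that $M_i=\sum_{r<\rho}p^{a_r(i)}W_r$ for all $i$ with rational numbers $W_0,\dots,W_{\rho-1}$ that do not depend on $i$: these are $\rho+1$ equations in $\rho$ unknowns. The condition on the minors excludes trivial vanishing, for instance through two equal columns. For $\rho=1$ degeneracy means $p^{a}M_1=p^{a'}M_0$, so two distinct integers prime to $p$ are never degenerate. Any three of the integers $1+3^{2j+1}$ are degenerate, with $a_0=0$, $a_1=2j+1$ and $W_0=W_1=1$. Degeneracy is the only obstruction to small dimension: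

\begin{theorem}\label{thm:degenerate}
For every $\delta>0$ there are $k,R$ such that the following holds. If $M_1,\dots,M_k$ are distinct integers prime to $p$ and $\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D}\text{ for all }j\}$ has upper box dimension greater than $\delta$, then for some $1\le\rho\le R-1$ some $\rho+1$ of the $M_j$ are degenerate.
\end{theorem}

Section~\ref{sec:entropy} replaces the set of $\lambda$ by an invariant measure of positive entropy for $x\mapsto px$ on the circle. Section~\ref{sec:structured} defines structured families of multipliers and reduces Theorem~\ref{thm:degenerate} to two propositions: such a measure is incompatible with a structured family (proved in Sections~\ref{sec:block}--\ref{sec:incompatible}), and a large set without degenerate subsets contains a structured family (Section~\ref{sec:finding}). Section~\ref{sec:sunits} deduces Theorem~\ref{thm:group} by means of the $S$-unit theorem.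

\medskip
\noindent\emph{Notation.} We write $e(x)=e^{2\pi ix}$, $\mathbb T=\mathbb R/\mathbb Z$, $\theta x=px$ on $\mathbb T$, and $[N]=\{1,\dots,N\}$. The $p$-adic valuation is $v$, logarithms are natural, and $\operatorname{avg}$ is the average over a finite set.

\section{From dimension to entropy}\label{sec:entropy}

The condition $M\lambda\in C_{\mathcal D}$ is not preserved by the map that deletes the lowest digit of $\lambda$, because that digit produces carries in $M\lambda$. Carries move from low places to high places, so deleting the \emph{highest} digit of a truncation of $\lambda$ is harmless. If the truncation modulo $p^n$ is divided by $p^n$, deleting its highest digit becomes the map $\theta$ on $\mathbb T$, which commutes with multiplication by integers.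

Let $K\subset\mathbb T$ be the image of $\{\sum_{j\ge1}x_jp^{-j}:x_j\in\mathcal D\}$. It is compact, $\theta K\subset K$, and $0\in K$. If $d\notin\mathcal D$, then $K$ misses the open arc $(\frac dp,\frac{d+1}p)$, because a sum with first digit $x_1$ lies in $[\frac{x_1}p,\frac{x_1+1}p]$.

Recall that for a continuous self-map $\theta$ of a compact metric space $X$, a set $A\subset X$ is \emph{$(n,\varepsilon)$-separated} if any two distinct points of $A$ have images at distance greater than $\varepsilon$ under some $\theta^j$, $0\le j<n$. If $s_n(\varepsilon)$ is the largest size of such a set, the topological entropy is $h_{\mathrm{top}}(\theta|_X)=\sup_{\varepsilon>0}\limsup_n\frac1n\log s_n(\varepsilon)$. The variational principle states that it equals the supremum of the measure-theoretic entropies $h_\mu(\theta)$ over all $\theta$-invariant Borel probability measures $\mu$ on $X$.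

\begin{lemma}\label{lem:measure}
Let $M_1,\dots,M_k$ be integers such that $\Lambda=\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D}\text{ for all }j\}$ has upper box dimension greater than $\delta>0$. Then there is a $\theta$-invariant Borel probability measure $\mu$ on $\mathbb T$ with $h_\mu(\theta)\ge\frac\delta2\log p$ such that $M_jx\in K$ for $\mu$-almost every $x$ and all $j$.
\end{lemma}

\begin{proof}
The set $X=\{x\in\mathbb T:M_jx\in K\text{ for all }j\}$ is closed, and $\theta X\subset X$ since $M_j\theta x=\theta M_jx$. For $\lambda\in\Lambda$ let $\lambda_n\in[0,p^n)$ be the integer congruent to $\lambda$ modulo $p^n$. As $M_j\lambda_n\equiv M_j\lambda\pmod{p^n}$, the fractional part of $M_j\lambda_n/p^n$ is $\sum_{l<n}\varepsilon_lp^{l-n}$, where $\varepsilon_l\in\mathcal D$ are the digits of $M_j\lambda$. This finite expansion continues with zeros, and $0\in\mathcal D$, so the point lies in $K$. Hence $\lambda_n/p^n\in X$. The set $A_n=\{\lambda_n/p^n:\lambda\in\Lambda\}$ has $\mathcal N_n(\Lambda)$ elements, so $|A_n|\ge p^{\delta n}$ for infinitely many $n$. Two distinct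 points of $A_n$ differ by $p^ut/p^n$ with $p\nmid t$ and $0\le u<n$; their images under $\theta^{n-u-1}$ differ by $t/p$ and so are at distance at least $1/p$. Thus $A_n$ is $(n,\varepsilon)$-separated for $\varepsilon<1/p$, and $h_{\mathrm{top}}(\theta|_X)\ge\delta\log p$. The variational principle gives $\mu$ on $X$ with $h_\mu(\theta)\ge\frac\delta2\log p$.
\end{proof}

\section{Structured families}\label{sec:structured}

We want to show that a measure as in Lemma~\ref{lem:measure} cannot exist, by finding a multiplier $M$ for which $Mx$ is nearly equidistributed at low frequencies. If $M=\sum_rp^{a_r}W_r$, then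
$$e(qMx)=\prod_re\big(qW_r\,\theta^{a_r}x\big),$$
a product of functions evaluated along the orbit of $x$. Positive entropy means that blocks of digits of $x$ carry randomness, and one hopes that each factor contributes a fixed gain $1-\eta$ to the integral. The next definition lists what is needed to realize this hope for at least one member of a family.

\begin{definition}\label{def:structured}
Integers $M_1,\dots,M_N$ form an \emph{$(R,m)$-structured family} if there are integers $W_0,\dots,W_{R-1}$ prime to $p$, integers $V_i$, and integers $a_r(i),b_i\ge0$ such that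
\begin{itemize}
\item[(S1)] $M_i=\sum_{r<R}p^{a_r(i)}W_r+p^{b_i}V_i$;
\item[(S2)] $a_0(i)=0$, $a_{r+1}(i)\ge a_r(i)+m$, and $b_i\ge a_{R-1}(i)+m$;
\item[(S3)] for all $0\le r<r'\le R-1$ the $N$ integers $(a_{r'}-a_r)(i)$, $i\in[N]$, are pairwise at distance at least $m$.
\end{itemize}
\end{definition}

The coefficients $W_r$ are common to the whole family, and nothing is assumed about their size. Condition (S3) says that no two terms move in step as $i$ varies, so that they cannot be merged into one. It is indispensable: for $a\ge m$,
$$1+3^a=1+\sum_{r=1}^{R-1}3^{a+(r-1)m}(1-3^m)+3^{a+(R-1)m},$$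
so the multipliers of Example~\ref{ex:bad} with $2j+1\ge m$ satisfy (S1) and (S2) for every $R$.

\begin{proposition}\label{prop:incompatible}
For every $h>0$ there are $R,m,N$ such that the following is impossible: $\mu$ is a $\theta$-invariant Borel probability measure on $\mathbb T$ with $h_\mu(\theta)\ge h$, the integers $M_1,\dots,M_N$ form an $(R,m)$-structured family, and $M_ix\in K$ for $\mu$-almost every $x$ and all $i$.
\end{proposition}

\begin{proposition}\label{prop:finding}
For all $R,m,N\ge1$ there is $\mathcal K=\mathcal K(p,R,m,N)$ such that every set of at least $\mathcal K$ integers prime to $p$, no $\rho+1$ of which are degenerate for any $1\le\rho\le R-1$, contains $N$ distinct elements forming an $(R,m)$-structured family.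
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:degenerate} from the two propositions]
Given $\delta>0$, let $h=\frac\delta2\log p$, take $R,m,N$ from Proposition~\ref{prop:incompatible}, and let $k=\mathcal K(p,R,m,N)$. Suppose that the set of $\lambda$ has upper box dimension greater than $\delta$ but no $\rho+1$ of the $M_j$ are degenerate for any $1\le\rho\le R-1$. By Proposition~\ref{prop:finding}, some $N$ of the $M_j$ form an $(R,m)$-structured family. By Lemma~\ref{lem:measure} there is a $\theta$-invariant $\mu$ with $h_\mu(\theta)\ge h$ and $M_jx\in K$ almost everywhere for all $j$. This contradicts Proposition~\ref{prop:incompatible}.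
\end{proof}

\section{The gain from one block of digits}\label{sec:block}

Let $\mathcal B$ be the Borel $\sigma$-algebra of $\mathbb T$, let $\mathcal B_m=\theta^{-m}\mathcal B$, and let $\xi_m$ be the partition of $\mathbb T$ into the arcs $[jp^{-m},(j+1)p^{-m})$. If $x=\sum_{j\ge1}x_jp^{-j}$ is the base $p$ expansion, then $\xi_m$ records $x_1,\dots,x_m$ and $\mathcal B_m$ records $x_{m+1},x_{m+2},\dots$; conditioning on $\mathcal B_m$ averages over the first $m$ digits.

Let $\mu$ be $\theta$-invariant. The fiber $\theta^{-m}(\theta^mx)=x+p^{-m}\mathbb Z/\mathbb Z$ has one point in each arc $P\in\xi_m$. Let $\mu_x$ be the probability measure on the fiber that gives this point the mass $E[1_P|\mathcal B_m](x)$. On $P$ a function $f$ agrees with a function of $\theta^mx$, so $E[f|\mathcal B_m](x)=\int f\,d\mu_x$ almost everywhere. Write $H(\nu)=-\sum_y\nu_y\log\nu_y$ for a finitely supported probability measure $\nu$. By definition of conditional entropy, $H(\xi_m|\mathcal B_m)=\int H(\mu_x)\,d\mu(x)$.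

We use three textbook facts: the chain rule $H(\xi\vee\xi'|\mathcal A)=H(\xi'|\mathcal A)+H(\xi|\xi'\vee\mathcal A)$; invariance, $H(\theta^{-1}\xi|\theta^{-1}\mathcal A)=H(\xi|\mathcal A)$; and the formula $h_\mu(\theta)=H(\xi|\theta^{-1}\mathcal B)$ for a finite partition $\xi$ such that the partitions $\theta^{-j}\xi$, $j\ge0$, generate $\mathcal B$. The partition $\xi_1$ has this property; in particular $h_\mu(\theta)\le\log p$. Since $\xi_m=\bigvee_{j<m}\theta^{-j}\xi_1$ and the digits $x_{j+2},\dots,x_m$ together with $\mathcal B_m$ generate $\mathcal B_{j+1}$, the chain rule, applied from the last digit to the first, gives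
\begin{equation}\label{eq:chain}
\int H(\mu_x)\,d\mu(x)=\sum_{j<m}H\big(\theta^{-j}\xi_1\,\big|\,\theta^{-(j+1)}\mathcal B\big)=m\,h_\mu(\theta).
\end{equation}

\begin{lemma}\label{lem:gain}
Let $0<h\le\log p$, let $A,m\ge1$ be integers with $mh\ge4\log(2A)$, and put
$$\kappa=\frac h{4\log p},\qquad\eta=\frac\kappa2\big(1-\cos(2\pi p^{-m})\big),\qquad c=\frac h{2\log p}.$$
Let $\mu$ be $\theta$-invariant with $h_\mu(\theta)\ge h$ and let $W$ be an integer prime to $p$. Then the $\mathcal B_m$-measurable set
$$G_W=\big\{x:\ \big|E[e(qW\,\cdot)|\mathcal B_m](x)\big|\le1-\eta\ \text{ for }1\le q\le A\big\}$$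
has measure $\mu(G_W)\ge c$.
\end{lemma}

The constants do not depend on $W$. This is what allows coefficients of uncontrolled size in Definition~\ref{def:structured}.

\begin{proof}
Let $\nu=\nu^x$ be the image of $\mu_x$ under $y\mapsto Wy$. Because $p\nmid W$, this map sends the fiber of $x$ bijectively onto a coset of $p^{-m}\mathbb Z/\mathbb Z$, so $H(\nu^x)=H(\mu_x)$, and $E[e(qW\,\cdot)|\mathcal B_m](x)=\sum_y\nu_ye(qy)$. We show that outside $G_W$ the measure $\nu$ is concentrated on few points and so has small entropy.

Let $x\notin G_W$ and choose $q\le A$ with $|\sum_y\nu_ye(qy)|>1-\eta$. Let $\nu'$ be the image of $\nu$ under $y\mapsto qy$. Distinct atoms $z,z'$ of $\nu'$ differ by a multiple of $p^{-m}$ that is nonzero modulo $1$, so $\cos2\pi(z-z')\le\cos(2\pi p^{-m})$. Therefore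
$$1-2\eta<\Big|\sum_z\nu'_ze(z)\Big|^2=1-\sum_{z,z'}\nu'_z\nu'_{z'}\big(1-\cos2\pi(z-z')\big)\le1-\big(1-\cos(2\pi p^{-m})\big)\Big(1-\sum_z\nu_z'^2\Big),$$
and by the choice of $\eta$ we get $1-\max_z\nu'_z\le1-\sum_z\nu_z'^2<\kappa$. The heaviest atom of $\nu'$ has at most $\gcd(q,p^m)\le A$ preimages in the coset. So $\nu$ gives mass $1-t$, with $t<\kappa$, to a set of at most $A$ points and mass $t$ to at most $p^m$ other points, whence
$$H(\nu)\le\log2+(1-t)\log A+t\,m\log p\le\log(2A)+\kappa m\log p .$$
On $G_W$ we use $H(\nu)\le m\log p$. Integrating and using \eqref{eq:chain},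
$$mh\le\mu(G_W)\,m\log p+\log(2A)+\kappa m\log p\le\mu(G_W)\,m\log p+\tfrac{mh}4+\tfrac{mh}4,$$
which is $\mu(G_W)\ge c$.
\end{proof}

To multiply the gains we would like to replace each factor $f_r(\theta^{a_r}x)$, $f_r(x)=e(qW_rx)$, by its average $\tilde f_r(\theta^{a_r}x)$ over the digits in places $a_r+1,\dots,a_r+m$. By (S2) the later factors do not see these digits. The earlier factors do: $\tilde f_0(x)$ depends on all digits beyond the $m$-th, and since $W_0$ may be much larger than $p^{a_1}$, this dependence need not be weak. For a single multiplier the replacement is therefore not justified. The way out is that $\tilde f_0$ is the same function for all members of the family, whereas the position $a_1(i)$ moves; a fixed function cannot correlate with many different blocks. The next section makes this precise for any number of earlier factors.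

\section{A decorrelation lemma}\label{sec:decorrelation}

Let $(\Omega,\mu,T)$ be an invertible probability-preserving system, $Uf=f\circ T$, and let $(\mathcal F_n)_{n\in\mathbb Z}$ be a decreasing family of $\sigma$-algebras with $T^{-1}\mathcal F_n=\mathcal F_{n+1}$. Then $U^j$ maps $L^\infty(\mathcal F_n)$ onto $L^\infty(\mathcal F_{n+j})$ and $U^jE[f|\mathcal F_n]=E[U^jf|\mathcal F_{n+j}]$.

\begin{lemma}\label{lem:decorrelation}
Let $s,m,N\ge1$ and let $a_0\equiv0,a_1,\dots,a_s:[N]\to\mathbb Z$ be such that for all $0\le r<r'\le s$ the values $(a_{r'}-a_r)(i)$, $i\in[N]$, are pairwise at distance at least $m$. Let $k_0,\dots,k_{s-1}\in L^\infty(\Omega)$, $\psi\in L^\infty(\mathcal F_0)$ and $\zeta_i\in L^\infty(\mathcal F_m)$ $(i\in[N])$ all be bounded by $1$, and assume $E[\psi|\mathcal F_m]=0$. Put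
$$c_i=\int\prod_{r<s}U^{a_r(i)}k_r\cdot U^{a_s(i)}(\psi\zeta_i)\,d\mu .$$
Then $\operatorname{avg}_i|c_i|\le\big(4^{2^s-1}/N\big)^{1/2^{2^s-1}}$.
\end{lemma}

Multiplying each $\zeta_i$ by a constant of modulus $1$, we may assume $c_i=|c_i|$. Put $g_i=\psi\zeta_i\in L^\infty(\mathcal F_0)$. The proof rests on two observations.

\medskip
\noindent\emph{Vanishing.} Consider a finite product of functions $U^{n}g_i$ or their conjugates. If one exponent $n^*$ is smaller than all others by at least $m$, the integral of the product is $0$. Indeed, all other factors lie in $L^\infty(\mathcal F_{n^*+m})$, so does $U^{n^*}\zeta_i$, and $E[U^{n^*}\psi|\mathcal F_{n^*+m}]=U^{n^*}E[\psi|\mathcal F_m]=0$.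

\medskip
\noindent\emph{Removing a factor.} Let $|A|\le1$, $B_i\in L^\infty(\Omega)$ and $a:[N]\to\mathbb Z$. Then
\begin{equation}\label{eq:CS}
\Big|\operatorname*{avg}_i\int U^{a(i)}A\cdot B_i\,d\mu\Big|^2\le\operatorname*{avg}_{i,i'}\int U^{a(i')}B_i\cdot\overline{U^{a(i)}B_{i'}}\,d\mu .
\end{equation}
Indeed, by invariance the left side is $|\int A\cdot\operatorname{avg}_iU^{-a(i)}B_i\,d\mu|^2$, which by Cauchy--Schwarz is at most $\operatorname{avg}_{i,i'}\int U^{-a(i)}B_i\cdot\overline{U^{-a(i')}B_{i'}}\,d\mu$; now apply $U^{a(i)+a(i')}$ to each integrand. This is where invertibility of $T$ is used.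

\subsection{The cases $s=1$ and $s=2$}

For $s=1$, inequality \eqref{eq:CS} with $A=k_0$ and $a=0$ bounds $(\operatorname{avg}_ic_i)^2$ by $\operatorname{avg}_{i,i'}\int U^{a_1(i)}g_i\,\overline{U^{a_1(i')}g_{i'}}\,d\mu$. The terms with $i\ne i'$ vanish, so $\operatorname{avg}_ic_i\le N^{-1/2}$: the functions $U^{a_1(i)}g_i$ are orthogonal, and $k_0$ correlates with few of them.

For $s=2$ write $[i]=U^{a_1(i)}k_1\cdot U^{a_2(i)}g_i$. These functions need not be orthogonal, since nothing is known about $k_1$. Removing $k_0$ leaves $\operatorname{avg}_{i_0,i_1}\int[i_0]\,\overline{[i_1]}\,d\mu$. Fix $i_1$ and apply \eqref{eq:CS} in the variable $i_0$ with $A=k_1$, $a=a_1$. The variable $i_0$ splits into $i_{00},i_{01}$, and the integrand becomes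
$$U^{a_2(i_{00})+a_1(i_{01})}g_{i_{00}}\cdot\overline{U^{a_1(i_{00})+a_2(i_{01})}g_{i_{01}}}\cdot\overline{U^{a_1(i_{01})}[i_1]}\cdot U^{a_1(i_{00})}[i_1].$$
There are now two copies of $k_1$, but their product is $U^{a_1(i_1)}A$ with $A=\overline{U^{a_1(i_{01})}k_1}\cdot U^{a_1(i_{00})}k_1$ independent of $i_1$. A third application of \eqref{eq:CS} removes both, splits $i_1$ into $i_{10},i_{11}$, and leaves eight factors $U^ng$, with exponents ($\beta=0,1$)
\begin{align*}
&a_2(i_{00})+a_1(i_{01})+a_1(i_{1\beta}),&&a_1(i_{00})+a_2(i_{01})+a_1(i_{1\beta}),\\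
&a_1(i_{0\beta})+a_2(i_{10})+a_1(i_{11}),&&a_1(i_{0\beta})+a_1(i_{10})+a_2(i_{11}).
\end{align*}
The difference of any two of them depends on one of the four variables through $\pm a_1$, $\pm a_2$ or $\pm(a_2-a_1)$. By the hypothesis on these differences, for most quadruples the eight exponents are far apart, and the integral vanishes. The general proof needs only a bookkeeping device for the exponents.

\subsection{Marked trees}

A \emph{tree} is a finite set $\mathcal T$ of binary words of length at most $s$ that contains the empty word, is closed under taking prefixes, and contains for each $z\in\mathcal T$ either both of $z0,z1$ ($z$ is an \emph{inner node}) or neither ($z$ is a \emph{leaf}). A \emph{marking} $\sigma$ assigns to each inner node $z$ a letter $\sigma(z)\in\{0,1\}$, which marks the child $z\sigma(z)$; put $|\sigma|=\sum_z\sigma(z)$. Let $x_\sigma$ be the leaf reached from the root by always moving to the marked child. The \emph{label} $\ell_\sigma(y)$ of a leaf $y$ is the largest length $|z|$ of an inner node $z$ at which the path to $y$ moves to the unmarked child, and $\ell_\sigma(y)=0$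 if there is no such node. Thus $\ell_\sigma(x_\sigma)=0$ and all labels are at most $s-1$. See Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.8]
\draw[line width=1.6pt] (3.5,3)--(1.5,2) (1.5,2)--(2.5,1) (5.5,2)--(4.5,1) (0.5,1)--(0,0) (2.5,1)--(2,0) (4.5,1)--(5,0) (6.5,1)--(6,0);
\draw[dashed] (3.5,3)--(5.5,2) (1.5,2)--(0.5,1) (5.5,2)--(6.5,1) (0.5,1)--(1,0) (2.5,1)--(3,0) (4.5,1)--(4,0) (6.5,1)--(7,0);
\foreach \x/\w/\lab in {0/000/1,1/001/2,2/010/0,3/011/2,4/100/2,5/101/0,6/110/1,7/111/2}
{\node at (\x,-0.4) {\small$\w$}; \node at (\x,-1) {$\lab$};}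
\node at (-1,-0.4) {\small leaf};
\node at (-1,-1) {\small label};
\end{tikzpicture}
\caption{A marking $\sigma$ of the complete binary tree of depth $3$: at each inner node the edge to the marked child is solid. Following solid edges from the root leads to the leaf $x_\sigma=010$. The label of a leaf is the depth of the upper end of the last dashed edge on the path to it (the root has depth $0$), or $0$ if the path has no dashed edge.}
\label{fig:tree}
\end{figure}

Leaves index the variables and markings index the factors. For $\mathbf i=(i_y)_{y\text{ leaf}}$ with $i_y\in[N]$ put $t_\sigma(\mathbf i)=\sum_ya_{\ell_\sigma(y)}(i_y)$. Since $a_0\equiv0$, this does not depend on $i_{x_\sigma}$. With $\mathcal C$ denoting complex conjugation, define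
$$\Lambda(\mathcal T)=\operatorname*{avg}_{\mathbf i}\int\prod_\sigma\mathcal C^{|\sigma|}\,U^{t_\sigma(\mathbf i)}\Big[\prod_{r=|x_\sigma|}^{s-1}U^{a_r(i_{x_\sigma})}k_r\cdot U^{a_s(i_{x_\sigma})}g_{i_{x_\sigma}}\Big]d\mu .$$

\begin{proof}[Proof of Lemma~\ref{lem:decorrelation}]
For the tree consisting of the root alone there is one variable and one (empty) marking, and $\Lambda=\operatorname{avg}_ic_i$.

\emph{Splitting a leaf.} Let $x$ be a leaf of $\mathcal T$ of length $l<s$ and $\mathcal T'=\mathcal T\cup\{x0,x1\}$. We claim that $|\Lambda(\mathcal T)|^2\le\Lambda(\mathcal T')$. Fix the variables $i_y$, $y\ne x$, and write $i=i_x$. For each $\sigma$ with $x_\sigma=x$ the bracket contains the factor $U^{a_l(i)}k_l$, and $t_\sigma$ does not depend on $i$. So the integrand equals $U^{a_l(i)}A\cdot B_i$, where $A=\prod_{\sigma:\,x_\sigma=x}\mathcal C^{|\sigma|}U^{t_\sigma}k_l$ is bounded by $1$ and independent of $i$, and $B_i$ is the product of the remaining factors. Apply \eqref{eq:CS} with $a=a_l$, call the two new variables $i=i_{x0}$ and $i'=i_{x1}$, and average over the fixed variables,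 using that the square of an average is at most the average of the squares. It remains to identify the result. The markings of $\mathcal T'$ are the pairs $\sigma'=(\sigma,\beta)$, where $\beta$ is the mark at $x$. Under $\sigma'$ the leaves $y\ne x$ of $\mathcal T$ keep their labels, the leaf $x\beta$ inherits the label $\ell_\sigma(x)$, and the other child of $x$ gets the label $l$. So $t_{\sigma'}$ is $t_\sigma$ with $i_{x\beta}$ in place of $i_x$, plus $a_l$ evaluated at the variable of the other child. Moreover $x_{\sigma'}=x_\sigma$ if $x_\sigma\ne x$, and otherwise $x_{\sigma'}=x\beta$ has length $l+1$, so that $k_l$ is missing from the bracket. Hence $U^{a_l(i')}B_i$ is the product of the factors with $\beta=0$, and $\overline{U^{a_l(i)}B_{i'}}$ is the product of those with $\beta=1$. This proves the claim.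

The complete tree $\mathcal T_s$ of depth $s$ has $2^s-1$ inner nodes, so it is reached after $2^s-1$ splittings and has $2^{2^s-1}$ markings. All its leaves have length $s$, so no $k_r$ is left:
$$\big(\operatorname*{avg}_ic_i\big)^{2^{2^s-1}}\le\Lambda(\mathcal T_s)=\operatorname*{avg}_{\mathbf i}\int\prod_\sigma\mathcal C^{|\sigma|}U^{n_\sigma(\mathbf i)}g_{i_{x_\sigma}}\,d\mu,\qquad n_\sigma(\mathbf i)=t_\sigma(\mathbf i)+a_s(i_{x_\sigma}).$$

\emph{Separation.} Let $\sigma\ne\sigma'$ be markings of $\mathcal T_s$. We find a leaf $y$ such that $n_\sigma-n_{\sigma'}$ depends on $i_y$ through $\pm(a_{r'}-a_r)$ for some $0\le r<r'\le s$. If $x_\sigma\ne x_{\sigma'}$, take $y=x_\sigma$; the dependence is through $a_s-a_{\ell_{\sigma'}(y)}$, and $\ell_{\sigma'}(y)\le s-1$. If $x_\sigma=x_{\sigma'}$, let $z$ be a longest inner node with $\sigma(z)\ne\sigma'(z)$. It is not the root, because the mark at the root is the first letter of $x_\sigma=x_{\sigma'}$. Let $y$ be the leaf reached from $z$ by following the marks of $\sigma$. Below $z$ the two markings agree, so $\ell_{\sigma'}(y)=|z|\ge1$ while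 $\ell_\sigma(y)<|z|$. In particular $y\ne x_{\sigma'}=x_\sigma$, and the dependence is through $a_{\ell_\sigma(y)}-a_{\ell_{\sigma'}(y)}$.

An open interval of length $2m$ contains at most two points of a set whose points are pairwise at distance at least $m$. So when the other variables are fixed, at most two values of $i_y$ give $|n_\sigma-n_{\sigma'}|<m$. There are at most $\frac12\,4^{2^s-1}$ pairs $\{\sigma,\sigma'\}$. Hence, outside a proportion $4^{2^s-1}/N$ of all $\mathbf i$, the exponents $n_\sigma(\mathbf i)$ are pairwise at distance at least $m$, and then the integral vanishes by the first observation. All integrals are bounded by $1$, so $\Lambda(\mathcal T_s)\le4^{2^s-1}/N$.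
\end{proof}

\section{Structured families exclude positive entropy}\label{sec:incompatible}

We prove Proposition~\ref{prop:incompatible}. We may assume $h\le\log p$, since otherwise no $\mu$ exists.

\medskip
\noindent\emph{Parameters.} Since $K$ misses an open arc (here $\mathcal D\ne\{0,\dots,p-1\}$ is used), there is a continuous $g\ge0$ on $\mathbb T$ with $g=0$ on $K$ and $\int g\,dy=1$. The Fej\'er means of $g$ converge to $g$ uniformly, so one of them is a real trigonometric polynomial
$$\Phi(y)=1+\sum_{0<|q|\le A}\phi_qe(qy),\qquad\Phi\le\tfrac14\text{ on }K,\qquad A\ge1 .$$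
It detects $K$ with finitely many frequencies. Put $B=1+\sum|\phi_q|$. Choose $m\ge1$ with $mh\ge4\log(2A)$, let $\eta$ and $c$ be as in Lemma~\ref{lem:gain}, choose $R\ge2$ with $(1-\eta)^{cR/2}\le\frac1{4B}$, and finally choose $N$ with
$$A\,2^RR\,\varepsilon_N\le\frac c{8B},\qquad\varepsilon_N=\max_{1\le s<R}2\big(4^{2^s-1}/N\big)^{1/2^{2^s-1}}.$$
Suppose that $\mu$ and $M_1,\dots,M_N$ as in the proposition exist.

\medskip
\noindent\emph{The natural extension.} Let $\Omega$ be the space of sequences $\omega=(\omega_n)_{n\in\mathbb Z}$ in $\mathbb T$ with $\omega_{n+1}=\theta\omega_n$, let $T$ be the left shift, and denote again by $\mu$ the $T$-invariant probability measure on $\Omega$ under which each coordinate has law $\mu$. Let $\mathcal F_n$ be generated by $\omega_n$. These $\sigma$-algebras decrease and satisfy $T^{-1}\mathcal F_n=\mathcal F_{n+1}$. We regard functions on $\mathbb T$ as $\mathcal F_0$-measurable functions of $x=\omega_0$. Then $U^af(\omega)=f(\theta^ax)$ for $a\ge0$, and $E[f|\mathcal F_m]=E[f|\mathcal B_m]$.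

\medskip
\noindent\emph{Patterns of good positions.} Lemma~\ref{lem:gain} gives a gain only on the sets $G_r=G_{W_r}$, of measure at least $c$, so which of the $R$ factors gain depends on the point. We therefore decompose $\Omega$ according to the pattern and keep the patterns with many gains. For $Q\subset\{0,\dots,R-1\}$ let $\chi_r=\chi_r^Q$ be the indicator function of $G_r$ if $r\in Q$ and of its complement otherwise, and let $Y_{i,Q}$ be the set with indicator function $\prod_rU^{a_r(i)}\chi_r$. For fixed $i$ the sets $Y_{i,Q}$ partition $\Omega$. Let $Z_i=\bigcup_{|Q|\ge cR/2}Y_{i,Q}$. The count $\sum_rU^{a_r(i)}1_{G_r}$ has mean at least $cR$, is at most $R$, and is less than $cR/2$ outside $Z_i$. So $cR\le R\mu(Z_i)+cR/2$, that is,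
\begin{equation}\label{eq:Z}
\mu(Z_i)\ge c/2 .
\end{equation}

\medskip
\noindent\emph{Replacing factors by their averages.} For $1\le q\le A$ put $f_{r,q}(x)=e(qW_rx)$, $\tilde f_{r,q}=E[f_{r,q}|\mathcal B_m]$ and $u_{i,q}(x)=e(qV_ix)$. By (S1),
$$\int_{Y_{i,Q}}e(qM_ix)\,d\mu=\int\prod_{r<R}U^{a_r(i)}(\chi_rf_{r,q})\cdot U^{b_i}u_{i,q}\,d\mu .$$
Replace $\chi_rf_{r,q}$ by $\chi_r\tilde f_{r,q}$ successively for $r=0,1,\dots,R-1$. The change at step $s$ is
$$c_i^{(s,Q,q)}=\int\prod_{r<s}U^{a_r(i)}(\chi_r\tilde f_{r,q})\cdot U^{a_s(i)}\big(\psi_s\,\zeta_i^{(s)}\big)\,d\mu,$$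
where
$$\psi_s=\chi_s(f_{s,q}-\tilde f_{s,q}),\qquad\zeta_i^{(s)}=\prod_{s<r<R}U^{a_r(i)-a_s(i)}(\chi_rf_{r,q})\cdot U^{b_i-a_s(i)}u_{i,q}.$$
By (S2) all exponents in $\zeta_i^{(s)}$ are at least $m$, so $\zeta_i^{(s)}\in L^\infty(\mathcal F_m)$, and $|\zeta_i^{(s)}|\le1$. Further $\psi_s\in L^\infty(\mathcal F_0)$, $|\psi_s|\le2$, and $E[\psi_s|\mathcal F_m]=0$ because $\chi_s$ is $\mathcal B_m$-measurable. Hence $c_i^{(0,Q,q)}=0$. For $1\le s<R$ apply Lemma~\ref{lem:decorrelation} with $k_r=\chi_r\tilde f_{r,q}$ and $\psi=\psi_s/2$. These functions do not depend on $i$ because the $W_r$ do not, and the hypothesis on the exponents is (S3). We obtain $\operatorname{avg}_i|c_i^{(s,Q,q)}|\le\varepsilon_N$. Summing over $q,Q,s$, we find an index $i$ with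
$$\sum_{q,Q,s}\big|c_i^{(s,Q,q)}\big|\le A\,2^RR\,\varepsilon_N\le\frac c{8B}.$$
Fix this $i$ and put $Z=Z_i$.

\medskip
\noindent\emph{The contradiction.} We have $|\chi_r\tilde f_{r,q}|\le(1-\eta)\chi_r$ for $r\in Q$ and $|\chi_r\tilde f_{r,q}|\le\chi_r$ for $r\notin Q$. So after all replacements the integrand is bounded by $(1-\eta)^{|Q|}1_{Y_{i,Q}}$. Summing over $|Q|\ge cR/2$ and using \eqref{eq:Z},
$$\Big|\int_Ze(qM_ix)\,d\mu\Big|\le(1-\eta)^{cR/2}\mu(Z)+\frac c{8B}\le\frac{\mu(Z)}{4B}+\frac{\mu(Z)}{4B}=\frac{\mu(Z)}{2B}$$
for $1\le q\le A$, and by conjugation for $1\le|q|\le A$. Therefore $\int_Z\Phi(M_ix)\,d\mu\ge\mu(Z)-\sum|\phi_q|\frac{\mu(Z)}{2B}\ge\frac12\mu(Z)$. On the other hand, $M_ix\in K$ almost everywhere gives $\int_Z\Phi(M_ix)\,d\mu\le\frac14\mu(Z)$. Since $\mu(Z)>0$, this is a contradiction, and Proposition~\ref{prop:incompatible} is proved.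

\section{Finding structured families}\label{sec:finding}

We prove Proposition~\ref{prop:finding} by building the expansion one term at a time, passing to a subfamily at each stage. Fix $m$. Index the given integers as $(M_i)$ by a linearly ordered finite set, the order being arbitrary. It is convenient to allow $p$-adic coefficients and to replace (S3) by monotonicity. For $\rho\ge1$ and a set $I$ of indices consider the hypothesis
\begin{quote}
$H_\rho(I)$: there are functions $a_0\equiv0,a_1,\dots,a_{\rho-1}:I\to\mathbb Z_{\ge0}$ and units $W_0,\dots,W_{\rho-1}\in\mathbb Z_p^\times$ such that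
\begin{itemize}
\item[(i)] $a_r\ge a_{r-1}+m$ for $1\le r<\rho$;
\item[(ii)] $a_r-a_{r'}$ is strictly monotone on $I$ for $r\ne r'$;
\item[(iii)] $v\big(M_i-\sum_{r<\rho}p^{a_r(i)}W_r\big)\ge a_{\rho-1}(i)+m$ for $i\in I$.
\end{itemize}
\end{quote}

\begin{lemma}[One more term]\label{lem:step}
For $\rho,n\ge1$ there is $n^*=n^*(p,m,\rho,n)$ such that, if $H_\rho(I)$ holds, $|I|\ge n^*$, and no $\rho+1$ of the $M_i$, $i\in I$, are degenerate, then $H_{\rho+1}(I^+)$ holds for some $I^+\subset I$ with $|I^+|\ge n$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:finding} from Lemma~\ref{lem:step}]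
Put $n_R=mN$, $n_\rho=n^*(p,m,\rho,n_{\rho+1})$ for $\rho=R-1,\dots,1$, and $\mathcal K=p^mn_1$. Among $\mathcal K$ integers prime to $p$, at least $n_1$ are congruent modulo $p^m$ to one of them, $W_0$; this is $H_1$. Applying Lemma~\ref{lem:step} for $\rho=1,\dots,R-1$ gives $H_R(I)$ with $|I|\ge mN$. Keep the $m$-th, $2m$-th, \dots, $Nm$-th elements of $I$. A strictly monotone integer-valued function changes by at least $m$ over $m$ steps, so (ii) yields (S3). Replace each $W_r$ by an integer congruent to it modulo $p^L$, where $L\ge\max_ia_{R-1}(i)+m$. These integers are prime to $p$, (iii) persists, and $M_i-\sum_rp^{a_r(i)}W_r$ is an integer divisible by $p^{b_i}$ with $b_i=a_{R-1}(i)+m$. This gives (S1) and (S2).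
\end{proof}

\subsection{Ultrametric sequences and the case $\rho=1$}

Recall Ramsey's theorem: for all $k,t,n$ there is $n^*$ such that whenever the $k$-subsets of a set with $n^*$ elements are colored with $t$ colors, there is an $n$-subset all of whose $k$-subsets have the same color.

Let $(\varphi_j)$ be distinct elements of $\mathbb Q_p$ indexed by an ordered set. For $j<l<n$ put
$$A=v(\varphi_j-\varphi_l),\qquad B=v(\varphi_j-\varphi_n),\qquad C=v(\varphi_l-\varphi_n).$$
By the ultrametric inequality the minimum of $A,B,C$ is attained at least twice, so the triple has one of four \emph{types}: $A=B=C$, or $A=C<B$, or $A=B<C$ (type $\uparrow$), or $B=C<A$ (type $\downarrow$).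

\begin{lemma}\label{lem:types}
If there are at least $p+2$ indices and all triples have the same type, then the type is $\uparrow$ or $\downarrow$.
\end{lemma}

\begin{proof}
If always $A=B=C$, all differences have the same valuation $w$, and for a fixed index $j_0$ the $p$-adic integers $p^{-w}(\varphi_j-\varphi_{j_0})$ are more than $p$ in number and pairwise incongruent modulo $p$, which is impossible. If always $A=C<B$, take $j<l<n<o$ and write $v_{jl}=v(\varphi_j-\varphi_l)$. The triples $(j,l,n)$, $(l,n,o)$, $(j,n,o)$ give $v_{jl}=v_{ln}$, $v_{ln}=v_{no}$, $v_{jn}=v_{no}$, so $v_{jl}=v_{jn}$, contradicting $A<B$ for $(j,l,n)$.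
\end{proof}

Now let $\rho=1$, so that $M_i\equiv W_0\pmod{p^m}$ and the $M_i$ are distinct. Take $\varphi_i=M_i$ and pass to a large subset $I'$ on which all triples have the same type. In type $\uparrow$, the equality $A=B$ says that $v(M_j-M_l)=\beta(j)$ depends only on the smaller index, and $B<C$ says that $\beta$ is strictly increasing. Let $W_0'$ be the last of the $M_i$, $i\in I'$. For the other indices $M_j=W_0'+p^{\beta(j)}V_j$ with $V_j$ a unit and $\beta(j)\ge m$, and on a proportion $p^{-m}$ of them $V_j$ is constant modulo $p^m$. This is $H_2$ with $a_1=\beta$. In type $\downarrow$, the valuation depends only on the larger index and strictly decreases, and $W'_0$ is the first of the $M_i$.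

One is tempted to iterate, applying the same argument to the $V_j$. This gives $a_2$ with $a_2-a_1$ strictly monotone, but if $a_1$ increases and $a_2-a_1$ decreases, then $a_2-a_0$ may be constant. In that case the new term has to be absorbed into $W_0$, and no progress is made. All coefficients must be corrected at once. We do this by solving a linear system on $\rho$ well-chosen indices, which replace the first or last index above; the differences $M_j-M_l$ are replaced by determinants.

\subsection{Valuations of determinants}

Assume the hypotheses of Lemma~\ref{lem:step}, with $|I|\ge2$. By (ii), the relation ``$a_r-a_{r'}$ is strictly increasing'' is a strict total order on $\{0,\dots,\rho-1\}$; transitivity follows by adding. List the functions $a_r$ in this order as $\alpha_0,\dots,\alpha_{\rho-1}$, so that $\alpha_u-\alpha_{u'}$ is strictly increasing for $u<u'$. This order concerns growth along $I$ and is unrelated to the order by size in (i).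

\begin{lemma}[Rearrangement]\label{lem:rearrange}
Let $\gamma_0,\dots,\gamma_n$ be integer-valued functions on an ordered set such that each $\gamma_u-\gamma_{u+1}$ is nondecreasing, and let $i_0<\dots<i_n$. Then $\sum_u\gamma_{\pi(u)}(i_u)\ge\sum_u\gamma_u(i_u)$ for every permutation $\pi$, with strict inequality for $\pi\ne\mathrm{id}$ if all $\gamma_u-\gamma_{u+1}$ are strictly increasing.
\end{lemma}

\begin{proof}
If $\pi\ne\mathrm{id}$, there is $u$ with $q'=\pi(u)>q=\pi(u+1)$. Interchanging these two values removes one inversion and lowers the sum by $(\gamma_q-\gamma_{q'})(i_{u+1})-(\gamma_q-\gamma_{q'})(i_u)$, which is nonnegative, and positive in the strict case. Iterate.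
\end{proof}

For $J=\{j_0<\dots<j_{\rho-1}\}\subset I$ let $\Delta_J=\det(p^{a_r(j)})_{j\in J,\,r<\rho}$. The terms of its expansion are $\pm p^{\sum_u\alpha_{\pi(u)}(j_u)}$, and by Lemma~\ref{lem:rearrange} exactly one has least valuation. Hence
\begin{equation}\label{eq:Delta}
\Delta_J\ne0,\qquad v(\Delta_J)=\sum_{u<\rho}\alpha_u(j_u),
\end{equation}
and every term of the expansion has valuation at least $v(\Delta_J)$. Let $\mathbf R_i=(p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},M_i)\in\mathbb Q^{\rho+1}$. For a $(\rho+1)$-subset $\{i_0<\dots<i_\rho\}$ of $I$ let $D(i_0,\dots,i_\rho)$ be the determinant with rows $\mathbf R_{i_0},\dots,\mathbf R_{i_\rho}$. By \eqref{eq:Delta} its minors $\Delta_{\setminus i}$ are nonzero, so $D\ne0$ because the $M_i$ are not degenerate. This is the only use of non-degeneracy. Put $E=v(D)\in\mathbb Z$.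

The function $E$ is defined without reference to the $W_r$, and it determines the exponent we are looking for. Suppose that $M_i-\sum_rp^{a_r(i)}W'_r$ has valuation $\beta(i)$, where all $\beta-\alpha_u$ are strictly monotone, so that $\beta$ fits into the list as $\alpha_0,\dots,\alpha_{\tau-1},\beta,\alpha_\tau,\dots,\alpha_{\rho-1}$. Then column operations and Lemma~\ref{lem:rearrange} give
\begin{equation}\label{eq:E}
E(i_0,\dots,i_\rho)=\sum_{u<\tau}\alpha_u(i_u)+\beta(i_\tau)+\sum_{u>\tau}\alpha_{u-1}(i_u).
\end{equation}
We reverse this: Ramsey's theorem will force $E$ to have the form \eqref{eq:E} on a large subset, and then $\beta$ will be shown to be the valuation of a remainder.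

To apply Lemma~\ref{lem:types} we freeze $\rho-1$ rows and project to a plane.

\begin{lemma}[Charts]\label{lem:chart}
Let $S\subset I$ with $|S|=\rho-1$. There are distinct rational numbers $\varphi_j^S$, $j\in I\setminus S$, such that for $j\ne l$
$$E(S\cup\{j,l\})=v(\Delta_{S\cup\{j\}})+v(\Delta_{S\cup\{l\}})+v(\varphi^S_j-\varphi_l^S).$$
\end{lemma}

\begin{proof}
Let $\omega(\mathbf x,\mathbf y)$ be the determinant with rows $\mathbf R_s$ $(s\in S)$, $\mathbf x$, $\mathbf y$, and let $\mathbf e=(0,\dots,0,1)$. Expanding along the last row, $x_j:=\omega(\mathbf R_j,\mathbf e)=\pm\Delta_{S\cup\{j\}}\ne0$. So the $\mathbf R_s$, $s\in S$, are independent, and $\omega$ descends to a nonzero alternating form on the two-dimensional quotient of $\mathbb Q^{\rho+1}$ by their span. Choose $\mathbf g$ with $\omega(\mathbf g,\mathbf e)=1$. Then $\mathbf g,\mathbf e$ is a basis of the quotient, and the image of $\mathbf R_j$ is $x_j\mathbf g+y_j\mathbf e$ for some $y_j\in\mathbb Q$. With $\varphi_j^S=y_j/x_j$ we get $\pm D(S\cup\{j,l\})=\omega(\mathbf R_j,\mathbf R_l)=x_jy_l-y_jx_l=x_jx_l(\varphi_l^S-\varphi_j^S)$.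 The $\varphi^S_j$ are distinct since $D\ne0$.
\end{proof}

For $\rho=1$ we have $S=\emptyset$, and $\mathbf g=(1,0)$ gives $\varphi_j=M_j$, as above.

\subsection{Proof of Lemma~\ref{lem:step}}

\emph{Step 1: homogeneity.} Color each $(\rho+2)$-subset $\{i_0<\dots<i_{\rho+1}\}$ of $I$ by recording, for each $t\in\{0,\dots,\rho-1\}$, the type of the triple $(\varphi^S_{i_t},\varphi^S_{i_{t+1}},\varphi^S_{i_{t+2}})$, where $S$ is the set of the other $\rho-1$ elements. There are at most $4^\rho$ colors. Let $n^*$ be the Ramsey number that guarantees a homogeneous set $I'\subset I$ with $n'=p^mn+3\rho+p+3$ elements. For fixed $t$ let $S$ consist of the $t$ smallest and $\rho-1-t$ largest elements of $I'$. Any $j<l<n$ in $I'\setminus S$ occupy the positions $t,t+1,t+2$ of $S\cup\{j,l,n\}$, so all triples of the sequence $(\varphi^S_j)_{j\in I'\setminus S}$ have the type recorded for $t$. By Lemma~\ref{lem:types} this type is $\uparrow$ or $\downarrow$; we write $\uparrow_t$ or $\downarrow_t$.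

\medskip
\noindent\emph{Step 2: the shape of $E$.} Let $i_0<\dots<i_\rho$ in $I'$, let $0\le t<\rho$, and let $S$ consist of all coordinates except $i_t,i_{t+1}$. The element $i_t$ has position $t$ in $S\cup\{i_t\}$, and $i_{t+1}$ has position $t$ in $S\cup\{i_{t+1}\}$. So \eqref{eq:Delta} and Lemma~\ref{lem:chart} give
$$E=\mathrm{const}(S,t)+\alpha_t(i_t)+\alpha_t(i_{t+1})+v(\varphi^S_{i_t}-\varphi^S_{i_{t+1}}).$$
Let one of $i_t,i_{t+1}$ move within $I'$, staying strictly between its neighbors, with all other coordinates fixed. Its old and new positions and the other of the two coordinates form a triple $j<l<n$ at positions $t,t+1,t+2$ of $S\cup\{j,l,n\}$. If $i_{t+1}$ moves from $l$ to $n$, the last term changes from $A$ to $B$; if $i_t$ moves from $j$ to $l$, it changes from $B$ to $C$. Therefore: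
\begin{itemize}
\item[$\uparrow_t$:] $E-\alpha_t(i_{t+1})$ is independent of $i_{t+1}$, and $E-\alpha_t(i_t)$ is strictly increasing in $i_t$;
\item[$\downarrow_t$:] $E-\alpha_t(i_t)$ is independent of $i_t$, and $E-\alpha_t(i_{t+1})$ is strictly decreasing in $i_{t+1}$.
\end{itemize}
The combination of $\uparrow_t$ and $\downarrow_{t+1}$ is impossible: both $E-\alpha_t(i_{t+1})$ and $E-\alpha_{t+1}(i_{t+1})$ would be independent of $i_{t+1}$, whereas $\alpha_t-\alpha_{t+1}$ is strictly increasing, and $|I'|\ge\rho+2$ leaves room to move $i_{t+1}$. Hence there is $\tau\in\{0,\dots,\rho\}$ with $\downarrow_t$ for $t<\tau$ and $\uparrow_t$ for $t\ge\tau$.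

Consider $F=E-\sum_{u<\tau}\alpha_u(i_u)-\sum_{u>\tau}\alpha_{u-1}(i_u)$. It does not change when a single coordinate $i_u$ with $u\ne\tau$ moves between its neighbors: use $\downarrow_u$ if $u<\tau$ and $\uparrow_{u-1}$ if $u>\tau$. Let $s_0<s_1<\cdots$ be the elements of $I'$. Move $i_0$ to $s_0$, then $i_1$ to $s_1$, and so on up to $i_{\tau-1}$; each move is admissible since $s_{u-1}<s_u\le i_u<i_{u+1}$. In the same way move $i_\rho$ to the largest element of $I'$, then $i_{\rho-1}$ to the second largest, and so on down to $i_{\tau+1}$. After these moves the coordinates other than $i_\tau$ form the set $J$ of the first $\tau$ and last $\rho-\tau$ elements of $I'$. So $F=\beta(i_\tau)$ for a function $\beta$ defined on $L=I'\setminus J$, the set of possible values of $i_\tau$, and \eqref{eq:E} holds for all tuples in $I'$.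

Take the other coordinates in $J$ and let $i_\tau$ run through $L$. If $\tau\ge1$, then $\downarrow_{\tau-1}$ shows that $\alpha_{\tau-1}-\beta$ is strictly increasing on $L$; if $\tau\le\rho-1$, then $\uparrow_\tau$ shows that $\beta-\alpha_\tau$ is strictly increasing on $L$. Thus in the list
\begin{equation}\label{eq:list}
(\gamma_0,\dots,\gamma_\rho)=(\alpha_0,\dots,\alpha_{\tau-1},\beta,\alpha_\tau,\dots,\alpha_{\rho-1})
\end{equation}
all consecutive differences $\gamma_u-\gamma_{u+1}$ are strictly increasing on $L$, and by adding them every $\beta-a_r$ is strictly monotone on $L$. Formula \eqref{eq:E} reads $E=\sum_u\gamma_u(i_u)$.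

\medskip
\noindent\emph{Step 3: new coefficients.} Since $\Delta_J\ne0$, the system $\sum_rp^{a_r(j)}W_r'=M_j$, $j\in J$, has a solution $W'\in\mathbb Q^\rho$. Put $z'_l=M_l-\sum_rp^{a_r(l)}W'_r$ for $l\in L$. Subtracting $W_r'$ times column $r$ from the last column gives $D(J\cup\{l\})=\pm\Delta_J\,z'_l$. Write $J=\{j_0<\dots<j_{\rho-1}\}$. In $J\cup\{l\}$ the element $j_u$ has position $u$ for $u<\tau$ and $u+1$ for $u\ge\tau$, so \eqref{eq:E} and \eqref{eq:Delta} give $E(J\cup\{l\})=\beta(l)+\sum_u\alpha_u(j_u)=\beta(l)+v(\Delta_J)$. Hence
$$v(z'_l)=\beta(l)\qquad(l\in L).$$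
The $W'_r$ are $p$-adic units. To see this, let $z_i=M_i-\sum_rp^{a_r(i)}W_r$ be the old remainders; by (iii) and (i), $v(z_i)\ge a_{\rho-1}(i)+m\ge a_r(i)+m$ for every $r$. We have $\sum_rp^{a_r(j)}(W'_r-W_r)=z_j$ for $j\in J$, so by Cramer's rule $W'_r-W_r=\sum_{j\in J}\pm z_j\,\Delta_J^{(j,r)}/\Delta_J$, where $\Delta_J^{(j,r)}$ is the minor complementary to the entry $p^{a_r(j)}$. Each term of this minor, multiplied by $p^{a_r(j)}$, is up to sign a term of $\Delta_J$, so $v(\Delta_J^{(j,r)})\ge v(\Delta_J)-a_r(j)$. Therefore $v(W'_r-W_r)\ge m\ge1$.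

\medskip
\noindent\emph{Step 4: the gap condition.} The change of coefficients could have lowered the valuation of the remainders, so the inequality $\beta\ge a_{\rho-1}+m$ needs proof. We compare a lower bound for $E$ coming from (iii) with an upper bound coming from \eqref{eq:E}. Let $L'$ be $L$ without its first $\rho$ and last $\rho$ elements, let $d$ be the index with $\alpha_d=a_{\rho-1}$, and let $l\in L'$. Since $d\le\rho-1$, we can choose $i_0<\dots<i_\rho$ in $L$ with $i_d=l$. Write $\Delta_{\setminus i}$ for the minors of this tuple.

Column operations over $\mathbb Q_p$ replace the last column of $D$ by $(z_i)$. Expanding along it,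
$$E\ge\min_i\big(v(z_i)+v(\Delta_{\setminus i})\big)\ge m+\min_i\big(\alpha_d(i)+v(\Delta_{\setminus i})\big).$$
By \eqref{eq:Delta}, each $\alpha_d(i)+v(\Delta_{\setminus i})$ is the sum obtained by assigning the functions of the list $\alpha_0,\dots,\alpha_d,\alpha_d,\dots,\alpha_{\rho-1}$, with $\alpha_d$ repeated, to the points $i_0,\dots,i_\rho$ in some order. The consecutive differences of this list are nondecreasing (one of them is $0$), so by Lemma~\ref{lem:rearrange} the least such sum is the one in the natural order. There $i_d=l$ receives $\alpha_d$ and the other points receive $\alpha_0,\dots,\alpha_{\rho-1}$ in order. Hence $E\ge m+\alpha_d(l)+v(\Delta_{\setminus l})$.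

On the other hand, $\beta(l)+v(\Delta_{\setminus l})$ is the sum obtained from some assignment of the list \eqref{eq:list} to $i_0,\dots,i_\rho\in L$, so Lemma~\ref{lem:rearrange} gives $\beta(l)+v(\Delta_{\setminus l})\ge\sum_u\gamma_u(i_u)=E$. Combining the two bounds, $\beta(l)\ge a_{\rho-1}(l)+m$ for $l\in L'$.

\medskip
\noindent\emph{Step 5: the new term.} Put $a_\rho=\beta$ on $L'$. Conditions (i) and (ii) at level $\rho+1$ hold by Steps 4 and 2. Write $z'_l=p^{\beta(l)}V_l$ with $V_l\in\mathbb Z_p^\times$. Since $|L'|=n'-3\rho\ge p^mn$, there is $I^+\subset L'$ with $|I^+|\ge n$ on which $V_l$ is constant modulo $p^m$. Fix $l_0\in I^+$ and put $W'_\rho=V_{l_0}$. For $l\in I^+$,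
$$M_l-\sum_{r\le\rho}p^{a_r(l)}W'_r=p^{\beta(l)}(V_l-V_{l_0})$$
has valuation at least $a_\rho(l)+m$. This is (iii), so $H_{\rho+1}(I^+)$ holds with the units $W'_0,\dots,W'_\rho$. Lemma~\ref{lem:step} is proved, and with it Proposition~\ref{prop:finding} and Theorem~\ref{thm:degenerate}.

\section{Degeneracy in finitely generated groups}\label{sec:sunits}

Degenerate tuples do occur among powers of $2$ for $p=3$. From $8=7+1$, $16=7+9$, $64=9\cdot7+1$ we see that the determinant with rows $(1,1,8)$, $(1,9,16)$, $(9,1,64)$ vanishes, while the minors are $-80,-8,8$. Scaling the last column, every triple $2^n,2^{n+1},2^{n+3}$ is degenerate. So there are infinitely many degenerate tuples, and the most one can hope for is that each contains two elements whose ratio lies in a fixed finite set. This follows from the $S$-unit theorem.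

\begin{theorem}[$S$-unit theorem \cite{evertse,vdPS}]\label{thm:sunit}
For a finitely generated group $\Gamma'\subset\mathbb Q^*$ and $q\ge1$, the equation $u_1+\dots+u_q=1$ with $u_j\in\Gamma'$ has only finitely many solutions for which no nonempty subsum of $u_1+\dots+u_q$ vanishes.
\end{theorem}

\begin{lemma}\label{lem:ratios}
Let $\Gamma\subset\mathbb Q^*$ be finitely generated and $R\ge1$. There is a finite set $\mathcal U\subset\mathbb Q^*$ such that, if integers $M_0,\dots,M_\rho\in\Gamma$ with $1\le\rho\le R-1$, all prime to $p$, are degenerate, then $M_i/M_j\in\mathcal U$ for some $i\ne j$.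
\end{lemma}

\begin{proof}
Expanding the determinant of Definition~\ref{def:degenerate} along the last column gives $\sum_i\pm\Delta_{\setminus i}M_i=0$. Expanding the minors turns this into a vanishing sum of $(\rho+1)!$ terms $\pm p^xM_i$, all in the finitely generated group $\Gamma'=\langle\Gamma,-1,p\rangle$. Remove a minimal nonempty vanishing subsum; the rest still vanishes; repeating, we partition the terms into vanishing subsums without proper nonempty vanishing subsums. If each of them involved a single index $i$, then for every $i$ the sum $\pm\Delta_{\setminus i}M_i$ of all terms with index $i$ would vanish. This is false, and it is here that the condition on the minors is used. So some minimal vanishing subsum, with $q+1\le R!$ terms, contains terms $\pm p^xM_i$ and $\pm p^{x'}M_j$ with $i\ne j$. Dividing by minus the latter term gives a solution of $u_1+\dots+u_q=1$ in $\Gamma'$ without vanishing subsums, in which some $u$ equals $\pm p^{x-x'}M_i/M_j$. By Theorem~\ref{thm:sunit}, applied to each $1\le q<R!$, this $u$ lies in a finite set depending only on $\Gamma,p,R$. Since $p\nmid M_iM_j$,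 we have $x-x'=v(u)$ and $M_i/M_j=\pm u\,p^{-v(u)}$, which lies in a finite set $\mathcal U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:group}]
Let $\delta>0$. Let $k_0$ and $R$ be the numbers given by Theorem~\ref{thm:degenerate}, let $\mathcal U$ be given by Lemma~\ref{lem:ratios} for $\Gamma$ and $R$, and put $k=k_0(2|\mathcal U|+1)$. Let $M_1,\dots,M_k\in\Gamma$ be distinct integers prime to $p$. Join $M\ne M'$ among them if $M/M'\in\mathcal U\cup\mathcal U^{-1}$. Each vertex has at most $2|\mathcal U|$ neighbors, so repeatedly choosing a vertex and discarding its neighbors yields $k_0$ pairwise non-adjacent elements. By Lemma~\ref{lem:ratios}, no $\rho+1$ of these are degenerate for any $1\le\rho\le R-1$. By Theorem~\ref{thm:degenerate}, the set of $\lambda$ whose multiples by these $k_0$ integers lie in $C_{\mathcal D}$ has upper box dimension at most $\delta$, and so does the smaller set defined by all $k$ integers.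

For the last assertion, fix $\delta>0$ and the corresponding $k$. The set in question is contained in the union, over the countably many $k$-subsets of the integers of $\Gamma$ prime to $p$, of sets of upper box dimension at most $\delta$. Its packing dimension is therefore at most $\delta$. As $\delta$ is arbitrary, the packing dimension is $0$, and hence so is the Hausdorff dimension.
\end{proof}

The integers $2^n$, $n\in S$, are distinct, prime to $3$, and lie in $\langle2\rangle$, so Theorem~\ref{thm:group} contains Theorem~\ref{thm:main}, and Corollary~\ref{cor:main} answers the question.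

\begin{thebibliography}{9}

\bibitem{evertse}
J.-H. Evertse, \emph{On sums of $S$-units and linear recurrences}, Compositio Math. 53 (1984).

\bibitem{vdPS}
A. van der Poorten and H. P. Schlickewei, J. Austral. Math. Soc. 51 (1991).

\bibitem{slides}
\emph{Ternary Expansions of Powers of 2}, \texttt{https://dept.math.lsa.umich.edu/\textasciitilde lagarias/\allowbreak TALK-SLIDES/\allowbreak ternary-fields-2009sep.pdf}.

\end{thebibliography}
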